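# Almost every matroid distinguishes its elements by their single-element minors

## Non-bases and cylinders in the Johnson graph

Let $E=\{1,\dots,n\}$ and $1\le r\le n-1$. Let $V=\binom Er$ be the set of all $r$-element subsets of $E$. The Johnson graph $J$ has vertex set $V$, and $X\sim Y$ means $|X\cap Y|=r-1$, that is, $Y=X-e+f$ with $e\in X$ and $f\notin X$. Write $N(X)$ for the neighborhood of $X$ in $J$, and $N[X]=N(X)\cup\{X\}$. For a rank-$r$ matroid $M$ on $E$ put
$$W=W(M)=\{X\in V: X\text{ is not a basis of }M\}.$$
Once $r$ is known, $W$ determines $M$. So a rank-$r$ matroid is a subset of the vertex set of $J$ (of a special kind).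

**Definition (cylinder).** For $L\subseteq U\subseteq E$ let $F(U,L)=\{B\in V: B\cap U=L\}$.

**Definition (stable sets).** A set of vertices of a graph $G$ is stable if no two of them are adjacent, and $i(G)$ is the number of stable sets of $G$, the empty one included. For $F\subseteq V$ let $J-F=J[V\setminus F]$ be the graph left after deleting $F$.

**Example.** Write $12$ for $\{1,2\}$. For $n=4$, $r=2$ the graph $J$ is the octahedron on $12,13,14,23,24,34$; the only non-adjacent pairs are $\{12,34\}$, $\{13,24\}$, $\{14,23\}$. So $i(J)=1+6+3=10$. The cylinder $F=F(\{1,2\},\{1\})$ is $\{13,14\}$. The stable sets of $J-F$ are $\emptyset$, four singletons and $\{12,34\}$, so $i(J-F)=6$.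

These objects are used as follows. We want to show that a certain symmetry of $M$ is rare. The symmetry will force $W\cap F$, for a cylinder $F$ with $|U|$ bounded, to be a copy of a part of $W$ lying outside $F$. So $W\setminus F$ determines $M$. We shall prove that a class of rank-$r$ matroids with this property has at most $2^{\delta}\,i(J-F)$ members with $\delta$ small, that there are at least $i(J)$ rank-$r$ matroids altogether, and that $i(J-F)$ is smaller than $i(J)$ by a factor that beats $2^\delta$.

## Almost all matroids, in two counts

All matroids are finite; $M-x$ is the deletion and $M/x$ the contraction of $x$, and $\cong$ is matroid isomorphism. The following conjecture comes from "Linear Relations For A Generalized Tutte Polynomial", http://www.matroidunion.org/uploads/Gordon.pdf.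

**Conjecture.** Almost all matroids have $M-x\not\cong M-y$ and $M/x\not\cong M/y$ for all $x$ and $y$. Here $x,y$ range over distinct elements of the ground set.

In words: in a typical matroid, can each element be recognized from the isomorphism type of what remains when it is deleted, and also from what remains when it is contracted? The conjecture as quoted does not say how matroids are counted, so we choose. Let $P$ be the property in the conjecture; it is invariant under isomorphism. Two counts are standard: (a) labeled, where the proportion of matroids on $\{1,\dots,n\}$ that have $P$ should tend to $1$; and (b) unlabeled, where the proportion of isomorphism classes of matroids on $n$ elements that have $P$ should tend to $1$. The conjecture is true under both.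

Notation: $\log=\log_2$; $m_n$ is the number of matroids on $E$; $u_n$ is the number of isomorphism classes of matroids on $n$ elements; $m(n,r)$ is the number of rank-$r$ matroids on $E$; $N_r=\binom nr$; and $N=\binom n{\lfloor n/2\rfloor}=\Theta(2^n/\sqrt n)$.

**Theorem A.** There is $c>0$ such that for all large $n$, the number of matroids $M$ on $E$ for which there are $x\ne y$ with $M-x\cong M-y$ or $M/x\cong M/y$ is at most $2^{-cN/n}m_n$. Hence the conjecture holds under (a). The proportion of isomorphism classes violating it is at most $n!\,2^{-cN/n}\to0$, so it holds under (b).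

**Theorem B.** Fix an integer $t\ge0$. There is $c_t'>0$ such that for all large $n$, all but at most $2^{-c_t'N/n}m_n$ matroids $M$ on $E$ have the following properties. For disjoint $D,K\subseteq E$ with $|D|+|K|\le t$ write $M_{D,K}=M\backslash D/K$.

1. Each $M_{D,K}$ has trivial automorphism group.
2. $M_{D,K}\not\cong M_{D',K'}$ whenever $(D,K)\ne(D',K')$.
3. $M_{D,K}\not\cong(M_{D',K'})^*$ for all $(D,K),(D',K')$, equal or not.

The same holds for isomorphism classes, with exceptional proportion at most $n!\,2^{-c_t'N/n}$. In particular ($t=0$), almost all matroids are asymmetric and not self-dual, and $m_n=(1+o(1))\,n!\,u_n$. The exceptional proportions in Theorems A and B are $2^{-\Theta(N/n)}=2^{-\Theta(2^nn^{-3/2})}$ under both counts, i.e. the bounds are optimal up to the constant in the exponent.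

For $t=1$ the minors $M_{D,K}$ are $M$ itself, all $M-x$ and all $M/x$. Theorem B is a strengthening of Theorem A and is not needed for the conjecture.

## Facts from matroid theory and entropy

Let $M$ have rank $r$ and rank function $r(\cdot)$. We use these textbook facts.

- (R1) If $Z$ is independent and $f\notin Z$, then $Z+f$ is dependent if and only if $f\in\mathrm{cl}\,Z$.
- (R2) If $r(X)=|X|-1$, then $X$ contains exactly one circuit $C$, and $X-e$ is independent if and only if $e\in C$. Also $r(C)=|C|-1$.
- (R3) Cocircuits are the complements of hyperplanes, the flats of rank $r-1$. A hyperplane containing an independent $(r-1)$-set $Z$ equals $\mathrm{cl}\,Z$. An $r$-set disjoint from a cocircuit lies in a hyperplane, so it is not a basis.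
- (R4) If $D$ contains no cocircuit (it is coindependent), $M\backslash D$ has rank $r$, and its bases are the bases of $M$ avoiding $D$. If $K$ is independent, $M/K$ has rank $r-|K|$, and its bases are the sets $B\setminus K$ for bases $B\supseteq K$ of $M$. Deleting a coloop (an element of every basis) gives rank $r-1$; contracting a loop gives rank $r$.
- (R5) The bases of $M^*$ are the complements of the bases of $M$. So $M$ and $M^*$ have the same automorphisms.

For a random variable $X$ with finitely many values, $H(X)=\sum_xP(X=x)\log\frac1{P(X=x)}$, and $H(X\mid Y)$ is the average over $y$ of the entropy of $X$ conditioned on $Y=y$. If, given $Y$, the variable $X$ is uniform on a set of $Z(Y)$ values, then $H(X\mid Y)=\mathbb E\log Z(Y)$. The chain rule is $H(X_1,\dots,X_k\mid Y)=\sum_jH(X_j\mid Y,X_1,\dots,X_{j-1})$, and conditioning on more variables does not increase entropy.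

## Ground sets with at most five elements

A matroid with $P$ has trivial automorphism group: an automorphism $\varphi$ with $\varphi(x)=y\ne x$ restricts to an isomorphism $M-x\to M-y$.

For $n=2$ there are five labeled matroids. The matroids $U_{0,2}$, $U_{1,2}$, $U_{2,2}$ have the swap $1\leftrightarrow2$ as an automorphism, so they violate $P$. If the only basis is $\{1\}$, then $1$ is a coloop and $2$ is a loop; $M-1$ and $M/1$ consist of a loop, while $M-2$ and $M/2$ consist of a coloop, so $P$ holds. The same is true with $\{2\}$. The proportions are $2/5$ labeled and $1/4$ unlabeled.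

For $n=3,4,5$ no matroid has $P$. Indeed, in rank $0$ every permutation is an automorphism. In rank $1$ every element is a loop or a non-loop, any permutation preserving the two types is an automorphism, and for $n\ge3$ two elements share a type. In rank $2$ with $n\ge3$, two loops can be swapped, and so can two parallel elements; if there is at most one loop and no parallel pair, then any two non-loops form a basis, there are at least two non-loops, and they can be swapped. By (R5), ranks $n$, $n-1$, $n-2$ are symmetric too, and for $n\le5$ this covers every rank.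

So the small cases point the wrong way, and every matroid of rank at most $2$ on at least three elements violates $P$. What saves the conjecture is that low and high ranks contain very few of all matroids.

## An isomorphism copies a part of $W$

**Lemma 1.** Let $x\ne y$. For a fixed bijection $\varphi:E\setminus x\to E\setminus y$, let $\mathcal M$ be the class of rank-$r$ matroids $M$ on $E$ for which $\varphi$ is an isomorphism $M-x\to M-y$ (respectively, $M/x\to M/y$). Let $U=\{x,y\}$ and $F=F(U,\{x\})$ (respectively, $F=F(U,\{y\})$). Then for $M\in\mathcal M$ the set $W\setminus F$ determines $W\cap F$, and hence $M$.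

*Proof.* Deletions. First, for every $r$-set $B\not\ni x$ we have $B\in W\iff\varphi(B)\in W$. The ranks of $M-x$ and $M-y$ are equal. If both are $r$, this is immediate from (R4). Otherwise both are $r-1$, so $x$ and $y$ are coloops, and all $r$-sets avoiding $x$ and all $r$-sets avoiding $y$ are in $W$; $B$ avoids $x$ and $\varphi(B)$ avoids $y$. Now let $B\in F(U,\{x\})$. Then $y\notin B$, so $B=\varphi(B_0)$ with $x\notin B_0$. Thus $B_0\notin F$, and $B\in W\iff B_0\in W$.

Contractions. For every $r$-set $B\ni x$ we have $B\in W\iff\varphi(B-x)+y\in W$: the ranks agree, so $x,y$ are both non-loops or both loops. In the first case, by (R4), $B\notin W$ means that $B-x$ is a basis of $M/x$, hence that $\varphi(B-x)$ is a basis of $M/y$, hence that $\varphi(B-x)+y\notin W$. In the second case all $r$-sets containing $x$ or $y$ are in $W$. Now let $B\in F(U,\{y\})$ and put $B_0=\varphi^{-1}(B-y)+x$. Then $B=\varphi(B_0-x)+y$, and $x\in B_0$ gives $B_0\notin F$. So $B\in W\iff B_0\in W$. $\square$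

**Example.** Let $n=4$, $r=2$ and $W=\{12\}$, so that $1,2$ are parallel. The map $\varphi:2\mapsto1,\ 3\mapsto3,\ 4\mapsto4$ is an isomorphism $M-1\to M-2$ (both are $U_{2,3}$). Here $F=F(\{1,2\},\{1\})=\{13,14\}$, and the statuses of $13=\varphi(23)$ and $14=\varphi(24)$ are copied from $23$ and $24$.

## Where bit counting stops

There are at most $2^{O(n\log n)}$ triples $(x,y,\varphi)$, so it is enough that each class in Lemma 1 is a very small part of all rank-$r$ matroids. The first thing to try is to count bits: $W\setminus F$ is a subset of $V\setminus F$, so the class has at most $2^{|V\setminus F|}$ members. For $|U|=2$, $|L|=1$ and $r/n\to\frac12$ we have $|F|/N_r=\frac{r(n-r)}{n(n-1)}\to\frac14$, so this bound is $2^{(3/4+o(1))N_r}$. It is useless: for $r$ near $n/2$ we shall see that $m(n,r)\le2^{3N_r/n}$, so the bound exceeds the number of all rank-$r$ matroids. The sets $W(M)$ are a tiny part of the power set of $V$, and freezing a quarter of the vertices says nothing about how many members of that tiny part survive.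

The next thing to try is to bound the class and $m(n,r)$ separately. The proof will give $2^{N_r/n}\le m(n,r)\le2^{3N_r/n}$ for such $r$. An upper bound such as $2^{3N_r/n}$ for the class cannot be compared with a lower bound $2^{N_r/n}$ for $m(n,r)$: the gap of $2N_r/n$ in the exponent is larger than any gain we can hope to see.

The way around is to evaluate neither number. Both are compared with numbers of stable sets:
$$|\mathcal M|\le2^{o(N_r/n)}\,i(J-F),\qquad i(J-F)\le2^{-cN_r/n}\,i(J),\qquad i(J)\le m(n,r). \tag{1}$$
The third inequality is Lemma 2, the first is Proposition 5, and the second is Lemma 6.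

## Stable sets are matroids, and they are numerous

**Lemma 2.** If $1\le r\le n-1$ and $S\subseteq V$ is stable in $J$, then $V\setminus S$ is the set of bases of a matroid. So $i(J)\le m(n,r)$.

*Proof.* $J$ has an edge, so $V\setminus S\ne\emptyset$. Let $B_1,B_2\notin S$ and $e\in B_1\setminus B_2$. If $B_2\setminus B_1=\{f\}$, then $B_1-e+f=B_2\notin S$. Otherwise take distinct $f,f'\in B_2\setminus B_1$. The sets $B_1-e+f$ and $B_1-e+f'$ meet in $B_1-e$, so they are adjacent and not both in $S$. Either way the exchange axiom holds. $\square$

The inclusion is far from an equality in general: for $n=4$, $r=2$, choosing $k$ non-loops and a partition of them into at least two parallel classes gives $m(4,2)=6\cdot1+4\cdot4+1\cdot14=36$ matroids, while $i(J)=10$.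

**Lemma 3.** Every $Y\subseteq V$ contains a stable set of size at least $|Y|/n$. Consequently $i(J)\ge2^{N_r/n}$, and $m_n\ge m(n,\lfloor n/2\rfloor)\ge2^{N/n}$.

*Proof.* For $i\in\mathbb Z/n$ let $V_i$ be the set of $B\in V$ with $\sum_{b\in B}b\equiv i\pmod n$. These $n$ classes partition $V$. Each is stable: exchanging $a$ for $b\ne a$ changes the sum by $b-a\not\equiv0$, as $a,b\in\{1,\dots,n\}$. So some $Y\cap V_i$ has size at least $|Y|/n$. For $Y=V$, all subsets of this stable set are stable, so $i(J)\ge2^{N_r/n}$; take $r=\lfloor n/2\rfloor$ and use Lemma 2. $\square$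

For $n=4$, $r=2$ the four classes are $\{13\}$, $\{14,23\}$, $\{24\}$, $\{12,34\}$.

**Definition (central rank).** The rank $r$ is central if $|r-n/2|\le\sqrt{n\ln n}$.

**Lemma 4.** The number of matroids on $E$ of noncentral rank is at most $(n+1)2^{2^{n+1}/n^2}$, and $N_r\le2^{n+1}/n^2$ for every noncentral $r$. For large $n$ and all central $r$,
$$N_r\ge2^nn^{-3},\qquad0.49n\le r\le0.51n. \tag{2}$$

*Proof.* By Hoeffding's inequality, $\sum_{r\text{ noncentral}}N_r\le2^n\cdot2e^{-2\ln n}=2^{n+1}/n^2$. Each rank has at most $2^{N_r}$ matroids, and there are $n+1$ ranks. This proves the first sentence. The second part of (2) is clear. For the first part, by symmetry let $r=m+j$ with $m=\lfloor n/2\rfloor$ and $0\le j\le\sqrt{n\ln n}+\frac12$. Since $n-m\ge m$,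
$$\frac{N_r}N=\prod_{i=1}^j\frac{n-m-i+1}{m+i}\ge\prod_{i=1}^j\Big(1-\frac{2i-1}{m+i}\Big)\ge\prod_{i=1}^j\Big(1-\frac{2i-1}m\Big).$$
Use $\ln(1-x)\ge-x-x^2$ for $0\le x\le\frac12$, and $\sum_{i\le j}(2i-1)=j^2$:
$$\frac{N_r}N\ge\exp\Big(-\frac{j^2}m-\sum_{i\le j}\frac{4i^2}{m^2}\Big).$$
Here $\sum_{i\le j}4i^2/m^2\le4j^3/m^2=o(1)$ and $j^2/m\le2\ln n+o(1)$. So $N_r\ge(1-o(1))n^{-2}N$, and $N=\Theta(2^n/\sqrt n)$ gives $N_r\ge2^nn^{-3}$ for large $n$. $\square$

Until the end of the proof of Proposition 7, $r$ is central and $n$ is sufficiently large.

## Encoding a matroid by a short code and a stable set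

**Proposition 5.** There is an absolute constant $C_0$ such that the following holds with $\delta=C_0N_r\log^2n/n^2$. Let $F\subseteq V$, and let $\mathcal M$ be a class of rank-$r$ matroids on $E$ such that $M,M'\in\mathcal M$ and $W(M)\setminus F=W(M')\setminus F$ imply $M=M'$. Then $|\mathcal M|\le2^\delta\,i(J-F)$. Moreover $i(J)\le m(n,r)\le2^{3N_r/n}$.

The plan is to explore $J$ greedily, always looking at a vertex of large degree. Whenever the vertex lies in $W$, the part of $W$ in its whole neighborhood has a very short description, so we pay little and learn many statuses. This stops when the unexplored set $A$ spans a graph of small degree, and then $|A|\le2.3N_r/n$. One could now list $W\cap A$ bit by bit. That proves $m(n,r)\le2^{3N_r/n}$ and nothing sharper, because $W\cap A$ need not be stable and its cost $2^{|A|}$ is not comparable with $i(J-F)$. The extra idea is that adjacent elements of $W\cap A$ can be tied together by information that is cheap to store, namely the small circuits and small cocircuits; one representative per bundle then gives a stable set.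

Let $M$ be a rank-$r$ matroid on $E$ and $W=W(M)$.

**Step 1: describe $W$ near a non-basis.** The purpose is to store $W\cap N[X]$ cheaply when $X\in W$. We show that there are at most two pairs $(\Phi,\rho)$, with $\Phi$ a flat of rank $\rho$, such that for $Y\in N[X]$: $Y\in W$ if and only if $|Y\cap\Phi|>\rho$ for one of these pairs. When $|Y\cap\Phi|>\rho$, say that the pair covers $Y$.

For every flat $\Phi$ of rank $\rho$ and every $Y\in V$, if $(\Phi,\rho)$ covers $Y$, then $Y\cap\Phi$ is dependent, so $Y\in W$. This gives "if", and in fact for all $Y\in V$. For "only if" there are two cases.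

If $r(X)\le r-2$, take $(\mathrm{cl}\,X,r(X))$. Each $Y\in N[X]$ has $|Y\cap\mathrm{cl}\,X|\ge|Y\cap X|\ge r-1>r(X)$, so it is covered.

If $r(X)=r-1$, let $C$ be the unique circuit in $X$ (R2), and take $(\mathrm{cl}\,C,|C|-1)$ and $(\mathrm{cl}\,X,r-1)$. The second covers $X$. Let $Y=X-e+f\in W$. If $e\notin C$, then $C\subseteq Y$, so $|Y\cap\mathrm{cl}\,C|\ge|C|$ and the first pair covers $Y$. If $e\in C$, then $X-e$ is independent of size $r-1$, so it spans $\mathrm{cl}\,X$; as $Y=(X-e)+f$ is dependent, $f\in\mathrm{cl}\,X$ by (R1), so $Y\subseteq\mathrm{cl}\,X$ and the second pair covers $Y$.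

**Example.** In $\mathbb Q^3$ let elements $1,2$ be $(1,0,0)$, element $3$ be $(0,1,0)$, $4$ be $(1,1,0)$, $5$ be $(0,0,1)$, $6$ be $(1,2,1)$. For $X=\{1,2,3\}$ the circuit is $\{1,2\}$, and the pairs are $(\{1,2\},1)$ and $(\{1,2,3,4\},2)$. The neighbor $\{1,2,5\}$ is covered by the first, $\{1,3,4\}$ by the second, and the basis $\{1,3,5\}$ by neither.

**Step 2: a large vertex set contains a vertex of large degree.** This makes the exploration efficient. For $Z\in\binom E{r-1}$ let $K_Z=\{Z+f:f\in E\setminus Z\}$, a clique of $J$. Each edge $XY$ of $J$ lies in exactly one of these cliques, the one with $Z=X\cap Y$, and each vertex lies in $r$ of them. Let $A\subseteq V$ be non-empty and $\alpha=|A|/N_r$. Counting ordered pairs of elements of $K_Z\cap A$, and then using Cauchy–Schwarz with $\sum_Z|K_Z\cap A|=r|A|$,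
$$2e(J[A])+r|A|=\sum_Z|K_Z\cap A|^2\ge\frac{(r|A|)^2}{\binom n{r-1}}=\frac{r(n-r+1)|A|^2}{N_r},$$
since $\binom n{r-1}=\frac r{n-r+1}N_r$. Dividing by $|A|$,
$$\text{the average degree of }J[A]\text{ is at least }r\big((n-r+1)\alpha-1\big). \tag{3}$$

**Step 3: explore.** The purpose is to reduce $V$ to a small set $A$ of low degree. Let $\tau=\lceil n/20\rceil\le n/10$. Fix an order of $V$. Start with $A=V$ and $\mathcal P=\emptyset$. If $A=\emptyset$ or $J[A]$ has maximum degree less than $\tau$, stop. Otherwise let $v$ be the first vertex of maximum degree in $J[A]$. If $v\notin W$, delete $v$ from $A$. If $v\in W$, put $v$ into $\mathcal P$ and delete $N[v]$ from $A$. Repeat.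

**Example.** Take $n=4$, $r=2$, $W=\{12\}$ and $\tau=1$ (here $\tau\le n/10$ fails, but the run does not use it). All degrees are $4$, and $12$ comes first in lexicographic order. It is in $W$, so $\mathcal P=\{12\}$, and $N[12]$, everything except $34$, is deleted. The final set is $A=\{34\}$. The pair for $12$ is $(\{1,2\},1)$; it covers no neighbor of $12$, so all four neighbors are bases.

**Step 4: bound $\mathcal P$ and the final $A$.** Small $\mathcal P$ makes the code short; small $A$ gives the upper bound on $m(n,r)$.

Suppose $\alpha\ge4/n$. By (2), $(n-r+1)\alpha\ge0.49n\cdot\frac4n=1.96$, so $(n-r+1)\alpha-1\ge0.48(n-r+1)\alpha$, and by (3) the average degree is at least $0.48\cdot0.49^2n^2\alpha\ge0.1n^2\alpha$. A vertex $v$ recorded in $\mathcal P$ at this moment has at least this degree in $J[A]$, so its removal with its neighbors deletes at least $0.1n^2|A|/N_r$ vertices: $|A|$ shrinks by a factor at most $1-0.1n^2/N_r\le e^{-0.1n^2/N_r}$. If $q\ge1$ vertices are recorded while $\alpha\ge4/n$, then just before the last of these $\frac4nN_r\le|A|\le N_re^{-0.1n^2(q-1)/N_r}$, so $q\le1+\frac{10N_r}{n^2}\ln n$.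

Each vertex recorded while $\alpha<4/n$ deletes at least $\tau\ge n/20$ vertices, so there are at most $\frac{4N_r/n}{n/20}=80N_r/n^2$ of these. Altogether, for large $n$,
$$|\mathcal P|\le k:=20N_r\log n/n^2. \tag{4}$$

If the final $A$ is non-empty, its average degree is less than $\tau<n/20+1$, so by (3) and (2), $(n-r+1)\alpha<1+\frac{n/20+1}{0.49n}\le1.11$, and $\alpha\le\frac{1.11}{0.49n}$. In every case
$$|A|\le2.3N_r/n. \tag{5}$$

**Step 5: the code and the number of codes.** Let $\mathcal F$ be the set of all pairs (flat, rank) given by Step 1 at the vertices of $\mathcal P$; so $|\mathcal F|\le2k$. Let $\mathcal D$ be the set of cocircuits of $M$ of size at most $n/10$, and $\mathcal C$ the set of circuits of size at most $n/10$. Put $\mathrm{code}(M)=(\mathcal P,\mathcal F,\mathcal D,\mathcal C)$. We show that there are at most $2^\delta$ possible codes.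

For real $0<s\le q$, a $q$-set has at most
$$\sum_{i\le s}\binom qi\le\Big(\frac sq\Big)^{-s}\sum_i\binom qi\Big(\frac sq\Big)^i=\Big(\frac sq\Big)^{-s}\Big(1+\frac sq\Big)^q\le\Big(\frac{eq}s\Big)^s \tag{6}$$
subsets of size at most $s$. The middle expression with $q=n$, $s=n/10$ is $(10^{0.1}\cdot1.1)^n\le2^{0.47n}$, so $\mathcal D$ and $\mathcal C$ can each be chosen in at most $2^{2^{0.47n}}$ ways. There are at most $(n+1)2^n$ pairs (subset of $E$, number in $\{0,\dots,n\}$). So the number of codes is at most
$$\Big(\frac{eN_r}k\Big)^k\Big(\frac{e(n+1)2^n}{2k}\Big)^{2k}2^{2\cdot2^{0.47n}}.$$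
Here $eN_r/k=en^2/(20\log n)\le n^2$. By $N_r\ge2^nn^{-3}$, $\frac{e(n+1)2^n}{2k}\le\frac{e(n+1)n^5}{40\log n}\le n^6$. So the first two factors are at most $2^{2k\log n+12k\log n}$, with $14k\log n=280N_r\log^2n/n^2$. Finally $2\cdot2^{0.47n}\le N_r/n^2$, again by $N_r\ge2^nn^{-3}$. With $C_0=300$ the number of codes is at most $2^\delta$.

**Step 6: the code determines the final $A$ and $W\setminus A$.** Rerun the exploration. At each moment $A$ determines the selected $v$; every vertex is selected at most once, and a selected $v$ is in $W$ if and only if $v\in\mathcal P$. So the code determines every deletion, and thus the final $A$. A vertex outside the final $A$ was either selected, and then its status is known, or deleted as a neighbor of some $v\in\mathcal P$. For $v\in\mathcal P$, the set $N(v)\cap W$ consists of the $Y\in N(v)$ covered by a pair in $\mathcal F$: the pairs belonging to $v$ cover all of it, and by Step 1 every pair in $\mathcal F$ covers only elements of $W$. So every vertex outside $A$ has known status.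

**Step 7: sets whose known supersets or subsets all lie in $W$.** From here on $A$ is the final set. The purpose of this step is to extract from $W\setminus A$, $\mathcal D$ and $\mathcal C$ as much as possible about $W\cap A$. For $|Q|=r+1$ let $L_Q=\{Q-e:e\in Q\}$; like $K_Z$, it is a clique. As $J[A]$ has maximum degree at most $\tau-1$ (or $A=\emptyset$),
$$|K_Z\cap A|\le\tau\le n/10,\qquad|L_Q\cap A|\le\tau\le n/10. \tag{7}$$

**Definition (suspicious and ambiguous $(r-1)$-sets).** An $(r-1)$-set $Z$ is suspicious if $K_Z\setminus A\subseteq W$. A suspicious $Z$ is ambiguous if exactly one member $D_Z$ of $\mathcal D$ is disjoint from $Z$, and $Z+f\in A$ for all $f\in D_Z$.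

If $Z$ is dependent, then $K_Z\subseteq W$ and $Z$ is suspicious. Suppose $Z$ is independent and suspicious, and let $D=E\setminus\mathrm{cl}\,Z$, a cocircuit disjoint from $Z$. For $f\in D$, $Z+f$ is a basis, so it is not in $W$, so it is in $A$. Hence $|D|\le\tau$ by (7), and $D\in\mathcal D$. Moreover $D$ is the only member of $\mathcal D$ disjoint from $Z$, since a hyperplane containing $Z$ equals $\mathrm{cl}\,Z$ (R3). So $Z$ is ambiguous with $D_Z=D$. We have proved:

- a suspicious, non-ambiguous $Z$ is dependent;
- for ambiguous $Z$, the set $\{Z+f:f\in D_Z\}\subseteq A$ is contained in $W$ if $Z$ is dependent, and is disjoint from $W$ if $Z$ is independent (then $D_Z=E\setminus\mathrm{cl}\,Z$).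

**Definition (suspicious and ambiguous $(r+1)$-sets).** An $(r+1)$-set $Q$ is suspicious if $L_Q\setminus A\subseteq W$. A suspicious $Q$ is ambiguous if exactly one member $C_Q$ of $\mathcal C$ is contained in $Q$, and $Q-e\in A$ for all $e\in C_Q$.

If $Q$ is nonspanning, then $L_Q\subseteq W$ and $Q$ is suspicious. Suppose $Q$ is spanning and suspicious. Then $r(Q)=r=|Q|-1$, so by (R2) $Q$ has a unique circuit $C$, and $Q-e$ is a basis if and only if $e\in C$. So $Q-e\in A$ for $e\in C$, hence $|C|\le\tau$ by (7), $C\in\mathcal C$, and $C$ is the only member of $\mathcal C$ contained in $Q$. So $Q$ is ambiguous with $C_Q=C$. Hence: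

- a suspicious, non-ambiguous $Q$ is nonspanning;
- for ambiguous $Q$, the set $\{Q-e:e\in C_Q\}\subseteq A$ is contained in $W$ if $Q$ is nonspanning, and is disjoint from $W$ if $Q$ is spanning (then $C_Q$ is the circuit of $Q$).

**Example.** This illustrates only the definitions: the rank is not central, and $A$ is chosen by hand. Let $n\ge20$ and $r=2$, let $M$ have the coloop $1$ and the parallel class $\{2,\dots,n\}$, and let $A=\{12\}$. The hyperplanes are $\{2,\dots,n\}$ and $\{1\}$, so $\mathcal D=\{\{1\}\}$. For $Z=\{2\}$ we have $K_Z\setminus A=\{23,\dots,2n\}\subseteq W$, so $Z$ is suspicious; it is disjoint from $\{1\}$, and $12\in A$, so it is ambiguous with $D_Z=\{1\}$. Now let $M'$ be the matroid in which $2$ is a loop, $\{3,\dots,n\}$ is a parallel class and $1$ is a coloop. Its hyperplanes are $\{2,\dots,n\}$ and $\{1,2\}$, its small cocircuits again form $\{\{1\}\}$, its non-bases outside $A$ are the same, and $Z=\{2\}$ is again ambiguous with $D_Z=\{1\}$. But $12$ is a basis of $M$ and not of $M'$. The $(r-1)$-sets and cocircuits alone leave a bit undecided; in $M'$ the small circuit $\{2\}\subseteq12$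 decides it.

**Step 8: tie the undecided vertices together.** The purpose is to reduce $W\cap A$ to one bit per component of a graph known to the decoder.

**Definition (resolved).** $X\in A$ is resolved if it contains a suspicious non-ambiguous $Z$, or is contained in a suspicious non-ambiguous $Q$, or is disjoint from some $D\in\mathcal D$, or contains some $C\in\mathcal C$.

A resolved $X$ is in $W$: in the four cases it contains a dependent set, lies in a nonspanning set, lies in a hyperplane, or contains a circuit. Let $A_0\subseteq A$ be the set of unresolved $X$. Let $\Gamma$ be the graph on $A_0$ in which distinct $X,X'$ are joined if both lie in $\{Z+f:f\in D_Z\}$ for some ambiguous $Z$, or both lie in $\{Q-e:e\in C_Q\}$ for some ambiguous $Q$. Suspicion, ambiguity, resolution, $A_0$ and $\Gamma$ are defined from $A$, $W\setminus A$, $\mathcal D$ and $\mathcal C$, so all of them are determined by the code. By Step 7, the two ends of an edge of $\Gamma$ have the same status. So each component of $\Gamma$ is contained in $W$ or disjoint from $W$.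

(In the example above, for $M$ the vertex $12$ is unresolved: $\{1\}$ is not suspicious because $13\notin W$, $\{2\}$ is ambiguous, no $Q=\{1,2,q\}$ is suspicious because $1q\notin W$, the cocircuit $\{1\}$ meets $12$, and $12$ contains no circuit. So $\Gamma$ has the single vertex $12$.)

**Step 9: adjacent unresolved non-bases are already tied.** This is what makes a set of representatives stable. We claim: if $X,X'\in A_0\cap W$ are adjacent in $J$, they are adjacent in $\Gamma$.

Let $Z=X\cap X'$ and $Q=X\cup X'$. If $Z$ is independent, then $X$ and $X'$ are dependent one-element extensions of $Z$, so by (R1) $Q\subseteq\mathrm{cl}\,Z$, which has rank $r-1$. So $Z$ is dependent or $Q$ is nonspanning.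

If $Z$ is dependent, it is suspicious. It is ambiguous because $X\supseteq Z$ is unresolved. The element of $X\setminus Z$ lies in $D_Z$, as otherwise $X\cap D_Z=\emptyset$ and $X$ would be resolved. The same holds for $X'$. So $X$ and $X'$ both lie in $\{Z+f:f\in D_Z\}$.

If $Q$ is nonspanning, it is suspicious. It is ambiguous because $X\subseteq Q$ is unresolved. The element of $Q\setminus X$ lies in $C_Q$, as otherwise $C_Q\subseteq X$ and $X$ would be resolved. The same holds for $X'$. So $X$ and $X'$ both lie in $\{Q-e:e\in C_Q\}$. In both cases $XX'$ is an edge of $\Gamma$.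

**Step 10: read off a stable set and conclude.** For every component $\kappa$ of $\Gamma$ with $\kappa\not\subseteq F$ let $x_\kappa$ be the first element of $\kappa\setminus F$. Let
$$R(M)=\{x_\kappa:\kappa\subseteq W,\ \kappa\not\subseteq F\}\subseteq V\setminus F.$$
Two elements of $R(M)$ lie in $A_0\cap W$ and in distinct components of $\Gamma$, so by Step 9 they are not adjacent in $J$. Thus $R(M)$ is a stable set of $J-F$.

The pair $(\mathrm{code}(M),R(M))$ determines $W\setminus F$. Indeed, outside $A$ the status is known (Step 6), $A\setminus A_0\subseteq W$ (Step 8), and $X\in A_0\setminus F$ in a component $\kappa$ is in $W$ if and only if $\kappa\subseteq W$, that is, if and only if $x_\kappa\in R(M)$. By hypothesis this determines $M\in\mathcal M$. With Step 5, $|\mathcal M|\le2^\delta i(J-F)$.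

**Step 11: the bounds on $m(n,r)$.** Take $F=\emptyset$ and let $\mathcal M$ be the class of all rank-$r$ matroids. Given the code, $R(M)$ is a subset of the determined set $A$, so by (5), $m(n,r)\le2^{\delta+2.3N_r/n}\le2^{3N_r/n}$, since $\delta=o(N_r/n)$. And $i(J)\le m(n,r)$ is Lemma 2. $\blacksquare$

## Removing a cylinder loses a factor exponential in $N_r/n$

It remains to prove the middle inequality of (1). Given a stable set $I$ of $J-F$, we want to add elements of $F$ in many ways. A given $I$ may leave no room: for $n=4$, $r=2$, $F=\{13,14\}$ and $I=\{12,34\}$, both $13$ and $14$ are adjacent to elements of $I$. So we average over $I$. The information needed to describe $I$ is only $O(N_r/n)$ bits, each vertex outside $F$ has at most $n$ neighbors in $F$, and so the neighborhood of an average $X\in F$ carries a bounded amount of information about $I$. Such a neighborhood is empty of $I$ with probability bounded below.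

**Lemma 6.** Let $u\ge1$ be fixed, $|U|=u$, $L\subseteq U$, $F=F(U,L)$, $c_u=3^{-u}2^{-3^{u+1}}$. For $n\ge n_0(u)$ and $r$ central, $\log i(J)\ge\log i(J-F)+c_uN_r/n$.

*Proof.* **Step 1: $F$ is a constant proportion of $V$.** This is needed to turn sums over $F$ into averages. With $\ell=|L|$ and falling factorials $(a)_b=a(a-1)\cdots(a-b+1)$,
$$\frac{|F|}{N_r}=\binom{n-u}{r-\ell}\Big/\binom nr=\frac{(r)_\ell\,(n-r)_{u-\ell}}{(n)_u}=2^{-u}+o(1)$$
uniformly in central $r$, because $r/n=\frac12+o(1)$ uniformly. So $|F|\ge3^{-u}N_r$.

**Step 2: free vertices and a lower bound for their probability.** Let $I$ be a uniformly random stable set of $J-F$. By Proposition 5,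
$$H(I)=\log i(J-F)\le\log i(J)\le3N_r/n. \tag{8}$$
For $X\in F$ put $N'(X)=N(X)\setminus F$, and call $X$ free if $I\cap N'(X)=\emptyset$. Condition on the set $I\setminus N'(X)$. Then $I\cap N'(X)$ is uniform over its $Z_X\ge1$ possible values, namely the sets $S\subseteq N'(X)$ whose union with $I\setminus N'(X)$ is stable; $\emptyset$ is one of them, because deleting vertices preserves stability. So the conditional probability that $X$ is free is $1/Z_X$, and by convexity of $h\mapsto2^{-h}$,
$$P(X\text{ free})=\mathbb E[1/Z_X]\ge2^{-h_X},\qquad h_X=\mathbb E\log Z_X=H\big(I\cap N'(X)\mid I\setminus N'(X)\big). \tag{9}$$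

**Example.** Let $n=4$, $r=2$, $F=\{13,14\}$ and $X=13$, so that $N'(X)=\{12,23,34\}$. The six stable sets of $J-F$ are $\emptyset$, $\{12\}$, $\{23\}$, $\{24\}$, $\{34\}$, $\{12,34\}$. With probability $\frac56$ we have $I\setminus N'(X)=\emptyset$ and then $Z_X=5$; with probability $\frac16$ it is $\{24\}$ and $Z_X=1$. So $P(X\text{ free})=\frac56\cdot\frac15+\frac16=\frac13$, which matches the two sets $\emptyset,\{24\}$.

**Step 3: bound $h_X$ by a sum of terms that do not depend on $X$.** This lets us sum over $X\in F$. Fix an order of $V\setminus F$, and let $I_Y$ be the indicator of $Y\in I$. Apply the chain rule along this order to the $Y\in N'(X)$. In the term for $Y$ we condition on $I\setminus N'(X)$ and on the $I_{Y'}$ with $Y'\in N'(X)$, $Y'<Y$; these include all $I_{Y'}$ with $Y'<Y$. Dropping the others can only increase the entropy, so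
$$h_X\le\sum_{Y\in N'(X)}H(I_Y\mid I_{Y'}:Y'<Y). \tag{10}$$

**Step 4: each $Y\in V\setminus F$ has at most $n$ neighbors in $F$.** This controls how often a term is counted when (10) is summed. A neighbor of $Y$ is obtained by removing one element and adding one, and we need its intersection with $U$ to become $L$, while $Y\cap U\ne L$. If $Y\cap U=L+f$ with $f\in U\setminus L$, then $f$ must be removed and the added element must lie outside $U$: the neighbors in $F$ are the sets $Y-f+e$ with $e\notin U\cup Y$. If $Y\cap U=L-e$ with $e\in L$, they are the sets $Y+e-f$ with $f\in Y\setminus U$. If $Y\cap U=L-e+f$ with $e\in L$, $f\in U\setminus L$, there is exactly one, $Y-f+e$. Otherwise there are none. In each case there are at most $n$.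

**Step 5: the expected number of free vertices.** By (10), Step 4, the chain rule for $I$, and (8),
$$\sum_{X\in F}h_X\le n\sum_{Y\in V\setminus F}H(I_Y\mid I_{Y'}:Y'<Y)=nH(I)\le3N_r.$$
With $|F|\ge3^{-u}N_r$, the average of $h_X$ over $F$ is at most $3^{u+1}$. By (9) and convexity of $2^{-h}$, the expected number of free $X\in F$ is at least $|F|2^{-3^{u+1}}\ge c_uN_r$.

**Step 6: extend $I$ into $F$.** Given $I$, let $\mathrm{Fr}(I)\subseteq F$ be its set of free vertices. By Lemma 3 it contains a stable set $T(I)$ of size at least $|\mathrm{Fr}(I)|/n$. For every $S\subseteq T(I)$, the set $I\cup S$ is stable in $J$: $I$ and $S$ are stable, and a free vertex has no neighbor in $I$. Moreover $I\cup S$ determines $I$ and $S$, because $I\cap F=\emptyset$ and $S\subseteq F$. Hence, by Jensen's inequality,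
$$i(J)\ge\sum_I2^{|\mathrm{Fr}(I)|/n}=i(J-F)\,\mathbb E\,2^{|\mathrm{Fr}(I)|/n}\ge i(J-F)\,2^{\mathbb E|\mathrm{Fr}(I)|/n}\ge i(J-F)\,2^{c_uN_r/n}.\qquad\blacksquare$$

## Classes determined outside a cylinder, over all ranks

**Proposition 7.** Fix $u\ge1$. For $n\ge n_1(u)$, $r$ central, $|U|\le u$, $U\ne\emptyset$, $L\subseteq U$, $F=F(U,L)$: if $\mathcal M$ is a class of rank-$r$ matroids on $E$ in which $W\setminus F$ determines $W\cap F$ (that is, $M,M'\in\mathcal M$ and $W(M)\setminus F=W(M')\setminus F$ imply $M=M'$), then $|\mathcal M|\le2^{-c_uN_r/(2n)}m(n,r)$.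

*Proof.* Since $c_{|U|}\ge c_u$, Proposition 5, Lemma 6 and Lemma 2 give
$$|\mathcal M|\le2^\delta\,i(J-F)\le2^{\delta-c_uN_r/n}\,i(J)\le2^{\delta-c_uN_r/n}\,m(n,r),$$
and $\delta=O(N_r\log^2n/n^2)\le c_uN_r/(2n)$ for $n$ large. $\blacksquare$

**Corollary 8.** Fix $u\ge1$. Suppose a family $\mathcal B_n$ of matroids on $E$ is such that, for each central $r$, its rank-$r$ members are covered by $2^{O(n\log n)}$ classes as in Proposition 7 (with $|U|\le u$; the implied constant does not depend on $r$). Then $|\mathcal B_n|\le2^{-c'N/n}m_n$ for some $c'=c'(u)>0$ and all large $n$.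

*Proof.* We treat three kinds of ranks.

**Ranks with $N_r\ge N/6$.** These are the main ranks, where Proposition 7 is used. They are central for large $n$, since $N_r\le2^{n+1}/n^2<N/6$ for noncentral $r$ by Lemma 4. Proposition 7 bounds the rank-$r$ members by $2^{O(n\log n)}2^{-c_uN/(12n)}m(n,r)$. As $\sum_rm(n,r)=m_n$, these ranks contribute at most $2^{O(n\log n)}2^{-c_uN/(12n)}m_n$.

**Central ranks with $N_r<N/6$.** Here all matroids together are few. By Proposition 5 and Lemma 3 they contribute at most $(n+1)2^{3N/(6n)}=(n+1)2^{N/(2n)}\le(n+1)2^{-N/(2n)}m_n$.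

**Noncentral ranks.** Again all matroids are few. By Lemmas 4 and 3 they contribute at most $(n+1)2^{2^{n+1}/n^2}\le2^{N/(2n)}\le2^{-N/(2n)}m_n$; the first inequality holds for large $n$ because $N/n=\Theta(2^nn^{-3/2})$.

Since $n\log n=o(N/n)$, the sum of the three is at most $2^{-c'N/n}m_n$ for large $n$ with, for instance, $c'=c_u/24$. $\blacksquare$

## Proof of Theorem A

**Labeled count.** Let $\mathcal B_n$ be the family of matroids on $E$ with $M-x\cong M-y$ or $M/x\cong M/y$ for some $x\ne y$. There are at most $2n^2\,n!=2^{O(n\log n)}$ choices of (deletion or contraction, $x$, $y$, $\varphi$). By Lemma 1, for each choice the rank-$r$ matroids admitting this isomorphism form a class as in Proposition 7 with $|U|=2$, and these classes cover the rank-$r$ members of $\mathcal B_n$. Corollary 8 with $u=2$ gives $|\mathcal B_n|\le2^{-cN/n}m_n$. Since $N/n\to\infty$, the conjecture holds under (a).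

**Unlabeled count.** Each isomorphism class contains at least one and at most $n!$ labeled matroids on $E$. So $m_n\le n!\,u_n$, and the number of violating classes is at most the number of violating labeled matroids, which is at most $2^{-cN/n}m_n\le n!\,2^{-cN/n}u_n$. This is $o(u_n)$, because $\log n!=O(n\log n)=o(N/n)$. So the conjecture holds under (b). $\blacksquare$

## Theorem B: all minors obtained by removing at most $t$ elements

Fix $t\ge0$ and let $u=2t+2$. We cover the exceptional matroids of central rank $r$ by $2^{O(n\log n)}$ classes as in Proposition 7; Corollary 8 then gives the labeled statement.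

**Step 1: discard small circuits and cocircuits.** This makes ranks and bases of the minors predictable. If $M$ has a circuit $C$ with $|C|\le t$, all members of $F(C,C)$ contain $C$, so they are in $W$. If $M$ has a cocircuit $D$ with $|D|\le t$, all members of $F(D,\emptyset)$ avoid $D$, so they are in $W$. In either case $W\cap F$ is known outright, so fixing $C$ or $D$ gives $n^{O(t)}$ classes as in Proposition 7. Hence assume that $M$ has no circuits and no cocircuits of size at most $t$. For disjoint $D,K$ with $|D|+|K|\le t$ and $T=D\cup K$, the set $D$ is coindependent and $K$ is independent. By (R4), $M\backslash D$ has rank $r$, its bases are the bases of $M$ avoiding $D$, and $K$ is independent in it. So $M_{D,K}$ has rank $r-|K|$, and its bases are the sets $B\setminus K$ with $B$ a basis of $M$ and $B\cap T=K$.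

**Step 2: translate an isomorphism into a bijection of cylinders.** Let $\varphi:E\setminus T\to E\setminus T'$ be an isomorphism from $M_{D,K}$ to $M_{D',K'}$ or to $(M_{D',K'})^*$, where $T'=D'\cup K'$; then $|T|=|T'|$. For $B\in F(T,K)$ define
$$\Phi(B)=\varphi(B\setminus K)\cup K'\qquad\text{or}\qquad\Phi(B)=\big(E\setminus(T'\cup\varphi(B\setminus K))\big)\cup K'$$
respectively. In the first case comparing ranks gives $r-|K|=r-|K'|$, so $|\Phi(B)|=r$. In the second case the dual has rank $n-|T'|-(r-|K'|)$, which equals $r-|K|$, so $|\Phi(B)|=n-|T'|-(r-|K|)+|K'|=r$. Thus $\Phi$ is a bijection $F(T,K)\to F(T',K')$. By Step 1 (and (R5) in the second case),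
$$B\in W\iff\Phi(B)\in W\qquad(B\in F(T,K)). \tag{11}$$
In each of the next steps we find $U\ne\emptyset$ and $L\subseteq U$ with $F(U,L)\subseteq F(T',K')$ such that $\Phi^{-1}(B)\notin F(U,L)$ for all $B\in F(U,L)$. By (11), $W\setminus F(U,L)$ then determines $W\cap F(U,L)$, for fixed $r$, $D,K,D',K'$, $\varphi$ and type of isomorphism.

**Step 3: distinct pairs (item 2, and item 3 with $(D,K)\ne(D',K')$).** Let $U=T\cup T'$. It is non-empty, since $|T|=|T'|$ and the pairs differ. We choose $L\subseteq U$ with $L\cap T'=K'$ and $L\cap T\ne K$. If some $z\in T\setminus T'$ exists, let $L=K'$ if $z\in K$, and $L=K'+z$ if $z\notin K$; then $L\cap T'=K'$, and $L$ and $K$ differ at $z\in T$. Otherwise $T=T'$ because $|T|=|T'|$, so $K\ne K'$, and we let $L=K'$; then $L\cap T=K'\ne K$. Now $F(U,L)\subseteq F(T',K')$ and $F(U,L)\cap F(T,K)=\emptyset$. For $B\in F(U,L)$ the set $\Phi^{-1}(B)$ lies in $F(T,K)$, hence not in $F(U,L)$. Here $|U|\le2t$.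

**Step 4: automorphisms (item 1).** Let $\varphi\ne\mathrm{id}$ be an automorphism of $M_{D,K}$; here $(D',K')=(D,K)$ and $\Phi$ is of the first kind. Let $z$ be the first element moved and $w=\varphi(z)\ne z$. Let $U=T\cup\{z,w\}$ and $L=K+w$. Then $F(U,L)\subseteq F(T,K)$. For $B\in F(U,L)$ we have $w\in B\setminus K$, so $\Phi^{-1}(B)\ni\varphi^{-1}(w)=z$, while members of $F(U,L)$ do not contain $z$. So $\Phi^{-1}(B)\notin F(U,L)$. Here $|U|\le t+2$.

**Step 5: self-dual minors (item 3 with $(D,K)=(D',K')$).** Now $\Phi$ is of the second kind. Let $z$ be the first element outside $T$, $w=\varphi(z)$ (possibly $w=z$), $U=T\cup\{z,w\}$, $L=K$. Then $F(U,L)\subseteq F(T,K)$. Let $B\in F(U,L)$ and $B_0=\Phi^{-1}(B)$. Since $w\notin B$ and $w\notin T$, the definition of $\Phi$ gives $w\in\varphi(B_0\setminus K)$, that is, $z\in B_0$. As $z\in U\setminus L$, $B_0\notin F(U,L)$. Here $|U|\le t+2$.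

**Step 6: count.** In every case $1\le|U|\le2t+2=u$. The number of choices of (type, $D,K,D',K',\varphi$) is at most $n^{O(t)}\,n!=2^{O(n\log n)}$, and Step 1 added $n^{O(t)}$ classes. Corollary 8 gives the labeled statement with some $c_t'>0$. Items 1–3 are invariant under isomorphism, so the number of exceptional classes is at most the number of exceptional labeled matroids, at most $2^{-c_t'N/n}m_n\le n!\,2^{-c_t'N/n}u_n$. This is the unlabeled statement.

**Step 7: asymmetry and $m_n=(1+o(1))\,n!\,u_n$.** For $t=0$, items 1 and 3 say that almost all matroids are asymmetric and not self-dual. Let $\varepsilon_n=2^{-c_0'N/n}$. At most $\varepsilon_nm_n$ labeled matroids have a nontrivial automorphism, so at most $\varepsilon_nm_n$ isomorphism classes are symmetric. Every other class contains exactly $n!$ labeled matroids, so there are at most $m_n/n!$ of these. As $n!\,\varepsilon_n\to0$,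
$$\frac{m_n}{n!}\le u_n\le\frac{m_n}{n!}+\varepsilon_nm_n=(1+o(1))\frac{m_n}{n!}.$$

**Step 8: the exponent is of the right order.** For $n\ge2$ every permutation is an automorphism of the uniform matroid $U_{\lfloor n/2\rfloor,n}$. So it violates the property of Theorem A, and it violates item 1 of Theorem B with $D=K=\emptyset$. The exceptional proportion is therefore at least $1/m_n$ in the labeled count and at least $1/u_n\ge1/m_n$ in the unlabeled count. By Proposition 5 and Lemma 4, for large $n$,
$$m_n\le(n+1)2^{3N/n}+(n+1)2^{2^{n+1}/n^2}\le2^{4N/n}.$$
Write $c'=c$ for Theorem A and $c'=c_t'$ for Theorem B. For labeled matroids the exceptional proportion lies between $2^{-4N/n}$ and $2^{-c'N/n}$. For isomorphism classes it lies between $2^{-4N/n}$ and $n!\,2^{-c'N/n}$. Since $N/n=\Theta(2^nn^{-3/2})$ and $\log n!=o(N/n)$, it is $2^{-\Theta(2^nn^{-3/2})}$ under both counts. $\blacksquare$
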